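\title{Singletons in independent partitions of distance magic graphs}

\begin{abstract}
A graph of order $n$ is distance magic if its vertices can be labeled bijectively with $1,\dots,n$ so that the sum of the labels of the neighbors of a vertex is the same for all vertices. We disprove, with a graph of order $16$, the conjecture that the vertex set of every distance magic graph other than $K_{1,2,\dots,2}$ can be partitioned into independent sets of size at least two. The failure is of linear order: for infinitely many $n$ there is a distance magic graph of order $n$ in which every partition into independent sets has at least $n/10^5$ singletons. In the other direction, $0.4423\,n+O(1)$ singletons always suffice.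
\end{abstract}

\section{Introduction}

All graphs are finite and simple, and $[n]=\{1,\dots,n\}$. A \emph{distance magic labeling} of a graph $G$ of order $n$ with \emph{magic constant} $k$ is a bijection $\ell\colon V(G)\to[n]$ such that
\[
\sum_{y\in N_G(x)}\ell(y)=k\qquad\text{for every vertex }x,
\]
where $N_G(x)$ is the set of neighbors of $x$. A graph that has such a labeling is \emph{distance magic}.

Complete multipartite graphs give the simplest examples. There the neighbors of a vertex are all vertices outside its part, so a labeling is distance magic exactly when all parts have the same label sum. The $4$-cycle $K_{2,2}$ has the labeling with parts $\{1,4\}$, $\{2,3\}$. Let $K_{1,2,\dots,2}$ be the complete multipartite graph with one part of size $1$ and $t\ge0$ parts of size $2$ (for $t=0$ it is $K_1$). It has order $n=2t+1$ and the labeling with parts $\{n\}$ and $\{i,n-i\}$, $1\le i\le t$. The following conjecture appears in the survey \cite{survey}.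

\begin{quote}
\textbf{Conjecture.} \emph{If $G$ is a distance magic graph different from $K_{1,2,\dots,2}$, then $V(G)$ can be partitioned into independent sets, each with more than one vertex.}
\end{quote}

Let $\tau(G)$ be the least number of singletons (classes with one vertex) in a partition of $V(G)$ into independent sets. The conjecture says that $\tau(G)=0$ outside the exceptional family, in which $\tau=1$. The plainest reason for a singleton is a vertex adjacent to all others, and this reason occurs only in the exceptional family.

\begin{proposition}\label{prop:universal}
A distance magic graph $G$ has a vertex adjacent to all other vertices if and only if $G=K_{1,2,\dots,2}$. In every other distance magic graph each vertex lies in an independent set of size $2$.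
\end{proposition}

Hence the conjecture holds for complete multipartite graphs, and in general each vertex separately can be given a partner, which makes the conjecture a reasonable guess. But it asks for partners for all vertices at once. That is a matching problem, and matching problems have obstructions of Hall's type: many vertices may compete for few partners.

\begin{theorem}\label{thm:counter}
The conjecture is false: there is a counterexample of order $16$.
\end{theorem}

\begin{theorem}\label{thm:lower}
Let $h\equiv2\pmod 3$, $h\ge10^4$, $m=\lfloor h/10^4\rfloor$ and $n=8h-1$. There is a distance magic graph $G$ of order $n$ with $\tau(G)\ge2m$. In particular, for infinitely many $n$ there is a distance magic graph $G$ of order $n$ with $\tau(G)\ge n/10^5$.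
\end{theorem}

\begin{theorem}\label{thm:upper}
There is an absolute constant $C$ such that every distance magic graph $G$ of order $n$ satisfies
\[
\tau(G)\le\Bigl(\frac{2\sqrt{13}}5-1\Bigr)n+C<0.4423\,n+C .
\]
If the complement $\overline G$ is bipartite, then $\tau(G)\le(\sqrt2-1)\,n+C$.
\end{theorem}

Let $\tau^*(n)$ be the maximum of $\tau(G)$ over the distance magic graphs $G$ of order $n$ (the edgeless graph is one of them). Theorems~\ref{thm:lower} and~\ref{thm:upper} give
\[
10^{-5}\le\limsup_{n\to\infty}\frac{\tau^*(n)}n\le\frac{2\sqrt{13}}5-1 .
\]
We do not determine the optimal constant.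

\section{The complement and the Hall obstruction}\label{sec:complement}

Throughout, $H=\overline G$. For a set $X$ of vertices, $\ell(X)=\sum_{x\in X}\ell(x)$ and $N_H(X)=\bigcup_{x\in X}N_H(x)$. The vertices that are not neighbors of $x$ in $G$ form the closed neighborhood $N_H[x]=\{x\}\cup N_H(x)$. So a bijection $\ell\colon V\to[n]$ is a distance magic labeling of $G$ with constant $k$ if and only if
\begin{equation}\label{eq:closed}
\ell(N_H[x])=K\quad\text{for all }x,\qquad\text{where }K=\tfrac{n(n+1)}2-k .
\end{equation}
We call $\ell(N_H[x])$ the \emph{closed sum} of $x$ and identify vertices with their labels. The independent sets of $G$ are the cliques of $H$, so $\tau(G)$ is the least number of singletons in a partition of $V$ into cliques of $H$. The gain is that \eqref{eq:closed} can be checked in each component of $H$ separately. Two consequences are used repeatedly: $K\ge n$, because the closed sum of the vertex $n$ is at least $n$; and a component that is a clique satisfies \eqref{eq:closed} if and only if its labels sum to $K$.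

\begin{proof}[Proof of Proposition~\ref{prop:universal}]
In $K_{1,2,\dots,2}$ the vertex of the part of size $1$ is adjacent to all others. Conversely, let $v$ be adjacent in $G$ to all other vertices, that is, isolated in $H$. Then $\ell(v)=K\ge n$, so $v=n=K$. We show by induction on $i$ that $\{i,n-i\}$ is a component of $H$ for $1\le i<n/2$. The neighbors of $n-i$ have label sum $K-(n-i)=i>0$, so there is at least one, and all have labels at most $i$. Each $j<i$ lies in the component $\{j,n-j\}$, which does not contain $n-i$. So $i$ is the only neighbor of $n-i$, and $i$ has no further neighbor since $i+(n-i)=K$. If $n$ were even, only $n/2$ would be left, isolated and with closed sum $n/2\ne K$. So $n$ is odd, $H$ consists of an isolated vertex and disjoint edges, and $G=K_{1,2,\dots,2}$. In any other distance magic graph each vertex therefore has a non-neighbor, and the two form an independent set.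
\end{proof}

An isolated vertex of $H$ is the case $|I|=1$, $S=\emptyset$ of the following obstruction.

\begin{lemma}\label{lem:obstruction}
Let $I$ be an independent set of $H$ and let $N_H(I)\subseteq S$. Then $\tau(G)\ge|I|-|S|$.
\end{lemma}

\begin{proof}
In a partition of $V$ into cliques of $H$ the vertices of $I$ lie in different classes. A class with more than one vertex that contains some $x\in I$ contains a neighbor of $x$, hence a vertex of $S$. So at most $|S|$ vertices of $I$ are not singletons.
\end{proof}

To refute the conjecture we look for $H$ satisfying \eqref{eq:closed}, without isolated vertices, and an independent set $I$ with $|I|>|N_H(I)|$. Condition \eqref{eq:closed} resists small configurations of this kind.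

\begin{remark}\label{rem:small}
In such a configuration $S=N_H(I)$ has at least $4$ elements. Suppose not, and take $I$ with $|I|>|S|$ and $|S|\le3$ minimal. If $x\in I$ has a single neighbor $s$, then $x+s=K$, so $\{x,s\}$ is a component, and removing $x$ from $I$ gives a smaller configuration. So each vertex of $I$ has at least two neighbors. Two vertices of $I$ with the same neighbors would have the same label, so the neighborhoods are different subsets of $S$. This forces $S=\{s_1,s_2,s_3\}$ and $I=\{x,x_1,x_2,x_3\}$, where $x$ is adjacent to all of $S$ and $x_i$ to $S\setminus\{s_i\}$. Comparing closed sums gives $x_i=x+s_i$. Then the closed sum of $s_1$ is at least $s_1+x+x_2+x_3=(x+\ell(S))+2x=K+2x>K$, a contradiction.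
\end{remark}

\section{Crowns and the counterexample}\label{sec:counter}

By Remark~\ref{rem:small} the first case to try is $S=\{s_1,\dots,s_4\}$ with five different neighborhoods. Begin with the four triples: let $y_i$ be adjacent to all $s_j$ with $j\ne i$. The closed sum $y_i+\ell(S)-s_i$ must not depend on $i$, so $s_i-y_i$ is constant. We call the graph on $y_1,\dots,y_4$ and $s_i=y_i+d$ with the edges $y_is_j$, $i\neq j$, a \emph{crown with shift $d$}. If $\sigma=y_1+\dots+y_4$, then $\ell(S)=\sigma+4d$, and inside the crown
\begin{equation}\label{eq:crown}
y_i\text{ has closed sum }\sigma+3d,\qquad s_i\text{ has closed sum }s_i+(\sigma-y_i)=\sigma+d .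
\end{equation}
So $K=\sigma+3d$, and every $s_i$ has room for further neighbors of label sum $2d$. The fifth vertex of $I$ goes into this room.

Split the $y_i$ into two pairs, and join to the corresponding pairs in $S$ two cliques $X$, $X'$ with no other neighbors, each of label sum $2d$. If a pair of $y$'s has sum $p$, the vertices of its clique have closed sum $2d+(2d+p)$, so $p=K-4d=\sigma-d$ for both pairs. Adding, $\sigma=2\sigma-2d$, hence $\sigma=2d$, $p=d$ and $K=5d$. The label $2d$ is available once: $X$ can be a single vertex, and $X'$ must be larger. For $d=8$ the unused labels can be made to sum to $K=40$.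

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=0pt,minimum size=6mm,font=\small}]
\foreach \p/\x in {9/0,15/1.5,10/3,14/4.5} \node (v\p) at (\x,0) {\p};
\foreach \p/\x in {1/0,7/1.5,2/3,6/4.5} \node[fill=gray!30] (v\p) at (\x,-1.8) {\p};
\node[fill=gray!30] (v16) at (0.75,1.2) {16};
\node (v3) at (3,1.2) {3}; \node (v13) at (4.5,1.2) {13};
\foreach \p/\q in {1/10,1/14,1/15,7/9,7/10,7/14,2/9,2/14,2/15,6/9,6/10,6/15,16/9,16/15,3/13,3/10,3/14,13/10,13/14} \draw (v\p)--(v\q);
\begin{scope}[shift={(7,-0.3)}]
\foreach \p/\q in {4/90,5/162,8/234,11/306,12/18} \node (v\p) at (\q:1.1) {\p};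
\end{scope}
\foreach \p/\q in {4/5,4/8,4/11,4/12,5/8,5/11,5/12,8/11,8/12,11/12} \draw (v\p)--(v\q);
\end{tikzpicture}
\caption{The complement $H$ of a distance magic graph of order $16$. In $H$, each label plus the labels of its neighbors equals $40$. The five shaded vertices are pairwise nonadjacent and have only four neighbors, so every partition of the vertices into cliques of $H$ has a singleton.}
\label{fig:H}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $H$ be the graph on $[16]$ in Figure~\ref{fig:H}. It consists of the crown with shift $8$ on $1,7,2,6$ and $9,15,10,14$; the vertex $16$, joined to $9$ and $15$; the adjacent vertices $3$ and $13$, both joined to $10$ and $14$; and the clique $\{4,5,8,11,12\}$. The closed sums are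
\[
\begin{array}{r@{\,:\ }l@{\qquad}r@{\,:\ }l}
1&1+10+14+15, & 9&9+2+6+7+16,\\
7&7+9+10+14, & 15&15+1+2+6+16,\\
2&2+9+14+15, & 10&10+1+6+7+3+13,\\
6&6+9+10+15, & 14&14+1+2+7+3+13,\\
16&16+9+15, & 3,13&3+13+10+14,
\end{array}
\]
and $4+5+8+11+12$ on the clique. All equal $40$, so $G=\overline H$ is distance magic with constant $136-40=96$. It has even order, so it is not of the form $K_{1,2,\dots,2}$. The set $I=\{1,2,6,7,16\}$ is independent in $H$ and $N_H(I)=\{9,10,14,15\}$, so $\tau(G)\ge1$ by Lemma~\ref{lem:obstruction}.
\end{proof}

\section{Linearly many singletons}\label{sec:lower}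

To force many singletons we want many configurations of this kind in one graph $H$, with the same $K$ and with disjoint sets of labels. The configuration of Section~\ref{sec:counter} cannot be repeated, since $K=5d$ fixes $d$ and with it the label $2d$ of the extra vertex. We need a gadget in which that label is a free parameter; we need to place many gadgets; and we need to split the unused labels into sets of sum $K$, which become clique components. In this section $h,m,n$ are as in Theorem~\ref{thm:lower} and $K=12h$.

\subsection{A gadget with a free parameter}

Take a crown with $d=\sigma=3h$, so that $K=\sigma+3d$ and each $s_i$ has room $6h$. Let the two pairs of $y$'s have sums $\alpha$ and $3h-\alpha$, with $\alpha$ free. For a pair of sum $p$, the corresponding pair $Q\subseteq S$ has sum $6h+p$, and a clique $X$ joined only to $Q$ must have sum $6h-p$. This leaves room $p$ at the vertices of $Q$, which we fill with a second clique $W$ of sum $p$ joined to $Q$. The vertices of $W$ now have closed sum $p+(6h+p)$ and lack $2(3h-p)$. So a clique $W$ of sum $\alpha$ needs two cliques of sum $3h-\alpha$ as neighbors, and vice versa. This leads to four cliques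 $W$ arranged in a cycle, and hence to two crowns.

Read indices modulo $4$ and put $p_1=p_3=\alpha$, $p_2=p_4=3h-\alpha$, so that $p_{i-1}=p_{i+1}=3h-p_i$. A \emph{gadget} has $28$ distinct labels, arranged in sets $P_i,Q_i,X_i,W_i$ $(1\le i\le4)$:
\begin{itemize}
\item $P_i$ is a pair with sum $p_i$, and $Q_i=\{3h+y:y\in P_i\}$ has sum $6h+p_i$;
\item $X_i$ has sum $6h-p_i$ and $W_i$ has sum $p_i$; both are single labels for $i=1,2$, and pairs for $i=3,4$, where the sums repeat.
\end{itemize}
Its edges are the following. The sets $P_1\cup P_2$ and $Q_1\cup Q_2$ form a crown with shift $3h$, and so do $P_3\cup P_4$ and $Q_3\cup Q_4$. Each $X_i$ and each $W_i$ is a clique. Every vertex of $X_i\cup W_i$ is joined to both vertices of $Q_i$, and every vertex of $W_i$ to every vertex of $W_{i+1}$.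

\begin{lemma}\label{lem:gadget}
In a gadget all closed sums equal $12h$, and the labels sum to $60h$. The set $I=P_1\cup\dots\cup P_4\cup X_1\cup X_2$ is independent, $|I|=10$, and its neighborhood $Q_1\cup\dots\cup Q_4$ has $8$ vertices.
\end{lemma}

\begin{proof}
By \eqref{eq:crown} with $\sigma=d=3h$, the closed sums are
\[
\begin{array}{r@{\,:\quad}l}
\text{in }P_i&3h+3\cdot 3h=12h,\\
\text{in }Q_i&(3h+3h)+(6h-p_i)+p_i=12h,\\
\text{in }X_i&(6h-p_i)+(6h+p_i)=12h,\\
\text{in }W_i&p_i+2(3h-p_i)+(6h+p_i)=12h.
\end{array}
\]
Since $p_1+\dots+p_4=6h$, the sets $P_i,Q_i,X_i,W_i$ contribute $6h+30h+18h+6h=60h$. All neighbors of vertices of $I$ lie in the sets $Q_i$, which are disjoint from $I$; here it matters that $X_1$ and $X_2$ are single vertices.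
\end{proof}

\begin{lemma}\label{lem:labels}
There are $m$ gadgets with pairwise disjoint sets of labels, all in $[6h-1]\setminus\{2h,4h\}$.
\end{lemma}

\begin{proof}
We choose the labels greedily, gadget by gadget. At each moment let $U'$ consist of $2h$, $4h$ and the labels chosen so far; $|U'|\le28m+2$. Within a gadget we make nine choices of an integer.
\begin{itemize}
\item Choose $\alpha$ with $1.4h<\alpha<1.6h$, $\alpha\ne1.5h$ and $\alpha,\,3h-\alpha,\,6h-\alpha,\,3h+\alpha\notin U'$. These are the labels of $W_1,W_2,X_1,X_2$. The first two lie in $(1.4h,1.6h)$, the last two in $(4.4h,4.6h)$, and they are distinct because $\alpha\ne1.5h$.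
\item For each $P_i$, with sum $v=p_i\in(1.4h,1.6h)$, choose $z\in[0.5h,0.7h]$ with $z$, $v-z$, $3h+z$, $3h+v-z\notin U'$ and put $P_i=\{z,v-z\}$. As $z\le0.7h<v-z<1.1h$, the four labels are distinct and less than $4.1h$.
\item For $W_3$ and $W_4$, with sum $v\in(1.4h,1.6h)$, choose $z\in[0.5h,0.7h]$ with $z,v-z\notin U'$; again $z<v-z<1.1h$.
\item For $X_3$ and $X_4$, with sum $v\in(4.4h,4.6h)$, choose $z\in[1.9h,2.1h]$ with $z,v-z\notin U'$; here $2.3h<v-z<2.7h$.
\end{itemize}
The new labels of each choice are distinct and avoid all earlier ones. Each interval contains at least $0.2h-1$ integers, and at most $4|U'|+1\le112m+9\le0.0112h+9$ of them are excluded. This is less than $0.2h-1$ because $h\ge10^4$.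
\end{proof}

\subsection{Splitting the unused labels into sets of sum $12h$}

If no label is used, $[8h-1]$ splits at once. It consists of the triple $\{2h,4h,6h\}$, the \emph{upper pairs} $\{a,12h-a\}$, $4h<a<6h$, and the \emph{low pairs} $\{i,4h-i\}$, $1\le i<2h$. The triple and the upper pairs have sum $12h$. The $2h-1$ low pairs have sum $4h$ and can be united in threes, since $h\equiv2\pmod3$. For $h=2$ this is the partition $\{4,8,12\}$, $\{9,15\}$, $\{10,14\}$, $\{11,13\}$, $\{1,7,2,6,3,5\}$ of $[15]$ into sets of sum $24$.

Removing the gadget labels breaks a few pairs and leaves elements without partners. We complete such an element to a set of sum $12h$ by elements of intact low pairs, of which there are plenty. The two elements $i$ and $4h-i$ of a low pair are called \emph{mirrors} of each other.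

\begin{lemma}\label{lem:select}
Let $T\subseteq[4h-1]$ consist of $2h$ and a union of low pairs, with $|T|\le0.12h$. Let $r\in\{2,3,4\}$, and let $v$ be an integer with $h\le v/r\le10h/3$, where $v\ne4h$ if $r=2$. Then there are $r$ elements of $[4h-1]\setminus T$, from $r$ different low pairs, with sum $v$.
\end{lemma}

The exception is needed: two elements with sum $4h$ are mirrors or both equal $2h$.

\begin{proof}
An interval of length $h/2$ contains at least $h/2-1$ integers, and $h/2-1>0.24h+9\ge2|T|+9$. So within distance $h/4$ of any real number there is an integer that avoids any given $2|T|+9$ values.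

Choose $u_1,\dots,u_{r-2}$ in turn within $h/4$ of $v/r$, outside $T$, from different low pairs, and with $w=v-u_1-\dots-u_{r-2}\ne4h$. Each choice excludes at most $|T|+3$ values; for $r=2$ nothing is chosen and $w=v\ne4h$. Then $|w/2-v/r|\le(r-2)h/8\le h/4$. Let $T'$ be the union of $T$ and the low pairs of the $u_i$, so $|T'|\le|T|+4$. Choose $u_{r-1}$ within $h/4$ of $w/2$ such that $u_{r-1}$ and $u_r=w-u_{r-1}$ are different and outside $T'$; this excludes at most $2|T|+9$ values. The sum of $u_{r-1}$ and $u_r$ is not $4h$, so they are not mirrors. All $u_i$ lie within $h/2$ of $v/r$, hence in $[h/2,23h/6]$, and so in $[4h-1]$.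
\end{proof}

Each use of the lemma places one element and leaves $r$ mirrors without partners, so naive repetition does not terminate. The remedy is to put these mirrors, as a block, into the next set. The block is a \emph{carry}; we control its sum by the choice of $r$, and a congruence shows that the last carry fits.

\begin{lemma}\label{lem:partition}
Let $U\subseteq[6h-1]\setminus\{2h,4h\}$ with $|U|\le28m$ and $\ell(U)\equiv0\pmod{12h}$. Then $[8h-1]\setminus U$ can be partitioned into sets of sum $12h$.
\end{lemma}

\begin{proof}
Take $\{2h,4h,6h\}$ and the upper pairs disjoint from $U$ as sets of the partition. If a pair, upper or low, has exactly one element in $U$, call its other element \emph{loose}; there are at most $28m$ loose elements. As $U\subseteq[6h-1]$, an upper pair meeting $U$ does so in its smaller element $a$ only and leaves the loose element $12h-a$. A low pair is \emph{fresh} as long as it is disjoint from $U$ and from the sets formed so far. Lemma~\ref{lem:select} is always applied with $T$ consisting of $2h$ and the low pairs that are not fresh. At most $28m$ low pairs meet $U$, and Steps 1 and 2 below consume at most $84m$ and $448m$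 fresh pairs. So at all times $|T|\le1120m+1\le0.112h+1\le0.12h$, and fresh pairs exist.

\emph{Step 1: large loose elements.} These are too large to share a set with a carry, so we trade them for small ones. For a loose element $12h-a$ with $4h<a<6h$, Lemma~\ref{lem:select} with $r=3$, $v=a$ gives $u_1,u_2,u_3$. Form the set $\{12h-a,u_1,u_2,u_3\}$ and declare the three mirrors loose. After this step there are at most $28m+84m=112m$ loose elements, all in $[4h-1]$.

\emph{Step 2: small loose elements.} We treat them one at a time and maintain a carry $R$, a set of unplaced elements that are not loose, whose sum $t$ satisfies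
\[
R=\emptyset,\ t=0\qquad\text{or}\qquad 2h\le t<6h .
\]
Initially $R=\emptyset$. Let $b$ be the next loose element and $v=12h-t-b$. From $0\le t<6h$ and $0<b<4h$ we get $2h<v<12h$. If $v=4h$, form the union of $R\cup\{b\}$ with one fresh pair; the new carry is empty. Otherwise put
\[
r=2\ \text{ if }2h<v\le6h,\qquad r=3\ \text{ if }6h<v\le10h,\qquad r=4\ \text{ if }10h<v<12h .
\]
In each case $h\le v/r\le10h/3$, so Lemma~\ref{lem:select} gives $u_1,\dots,u_r$. Form the set $R\cup\{b,u_1,\dots,u_r\}$, and let the new carry consist of the $r$ mirrors. Its sum is $4hr-v$, that is, $8h-v$, $12h-v$ or $16h-v$, and in each of the three ranges this lies in $[2h,6h)$. At most four fresh pairs are consumed per loose element.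

\emph{Step 3: the last carry.} Now only the carry, with sum $t$, and some number $q$ of fresh pairs are unplaced. The sum of all labels, $4h(8h-1)$, is divisible by $12h$ because $h\equiv2\pmod3$; so is $\ell(U)$, and so is the sum of every set formed. Hence $t+4hq\equiv0\pmod{12h}$. In particular $4h$ divides $t$. The range of $t$ is a half-open interval of length $4h$ together with $0$, so $t\in\{0,4h\}$. If $t=0$, then $R=\emptyset$ and $3\mid q$, and we unite the fresh pairs in threes. If $t=4h$, then $q\equiv2\pmod3$; we unite $R$ with two fresh pairs and the other fresh pairs in threes.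
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Take $m$ gadgets as in Lemma~\ref{lem:labels} and let $U$ be the set of their labels. Then $|U|=28m$ and $\ell(U)=60hm\equiv0\pmod{12h}$. Let $H$ be the disjoint union of the gadgets and of cliques on the sets given by Lemma~\ref{lem:partition}. Its vertex set is $[8h-1]$ and all closed sums equal $12h$, so $G=\overline H$ is distance magic. The union of the $m$ sets $I$ of Lemma~\ref{lem:gadget} is independent, has $10m$ vertices and has $8m$ neighbors, so $\tau(G)\ge2m$ by Lemma~\ref{lem:obstruction}. Finally $\lfloor x\rfloor\ge x/2$ for $x\ge1$, so $2m\ge h/10^4\ge n/(8\cdot10^4)\ge n/10^5$.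
\end{proof}

\section{The upper bound}\label{sec:upper}

The proof of Theorem~\ref{thm:upper} has two parts. Matching theory shows that in any graph the obstruction of Lemma~\ref{lem:obstruction} accounts for $\tau$ up to an error term. Then \eqref{eq:closed} yields an inequality between the labels in $I$ and in $S$ that bounds $|I|-|S|$.

\subsection{An approximate converse of Lemma~\ref{lem:obstruction}}

A graph is \emph{factor-critical} if deleting any one vertex leaves a graph with a perfect matching. Such a graph has odd order; a single vertex is factor-critical, and the only example of order $3$ is the triangle. We use three standard facts.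
\begin{itemize}
\item \emph{Gallai--Edmonds decomposition} (Gallai 1964; Edmonds 1965). Let $D$ be the set of vertices of a graph $H$ that are missed by some maximum matching, $A=N_H(D)\setminus D$ and $F=V\setminus(D\cup A)$. The components of $H[D]$ are factor-critical, and $H[F]$ has a perfect matching. Let $\Theta$ be the bipartite graph between $A$ and the set of components of $H[D]$ in which $a$ is adjacent to a component if it has a neighbor there. Then $\Theta$ has a matching that covers $A$.
\item \emph{Defect form of Hall's theorem.} If $B$ is one side of a bipartite graph and $\nu$ is the maximum size of a matching, then $|B|-\nu=\max_{B'\subseteq B}\bigl(|B'|-|N(B')|\bigr)$.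
\item \emph{Mendelsohn--Dulmage theorem} (1958). If $M_1,M_2$ are matchings of a bipartite graph with sides $Y_1,Y_2$, then some matching covers all vertices of $Y_1$ covered by $M_1$ and all vertices of $Y_2$ covered by $M_2$.
\end{itemize}

\begin{lemma}\label{lem:structure}
Let $G$ be any graph and $H=\overline G$. There are pairwise disjoint sets $I,S,Z\subseteq V$ and an integer $p\ge0$ such that $I$ is independent in $H$, $N_H(I)\subseteq S$, $|Z|\ge5p$ and $\tau(G)\le|I|-|S|+p$. If $H$ is bipartite, then $p=0$.
\end{lemma}

\begin{proof}
A matching $M$ of $\Theta$ that covers $A$ gives a partition of $V$ into cliques. Pair each $a\in A$ with a neighbor in the component assigned to it by $M$, and use a perfect matching of the rest of that component. Use a perfect matching of $H[F]$. A component not covered by $M$ is taken as one class if it is a triangle; otherwise delete a vertex, which becomes a singleton, and match the rest. So the number of singletons is the number of uncovered components in $B$, the set of components of $H[D]$ that are not triangles. These have order $1$ or at least $5$.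

We therefore want $M$ to cover as much of $B$ as possible while still covering $A$. Let $\nu$ be the maximum size of a matching of $\Theta[A\cup B]$. The Mendelsohn--Dulmage theorem, applied to a matching covering $A$ and to a maximum matching of $\Theta[A\cup B]$, gives an $M$ that covers $A$ and at least $\nu$ members of $B$. Hence $\tau(G)\le|B|-\nu=|B'|-|S|$ for some $B'\subseteq B$ and $S=N_\Theta(B')\subseteq A$. Let $I$ be the union of the members of $B'$ of order $1$, and let $Z$ be the union of the other members, $p$ in number. A vertex of $I$ has no neighbor in $D$ or $F$, so its neighbors lie in $S$; and $|B'|=|I|+p$.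

A bipartite graph of odd order at least $3$ is not factor-critical: it is connected in our situation, so its smaller side is nonempty, and deleting a vertex from that side leaves sides of unequal size. So $p=0$ if $H$ is bipartite.
\end{proof}

\subsection{An inequality between the labels}

Let $G$ be distance magic of order $n$, take $I,S,Z,p$ from Lemma~\ref{lem:structure}, and put $f(j)=j(K-j)$. By \eqref{eq:closed} the neighbors of a vertex $x$ have label sum $K-x$. We sum the products $xs$ over the edges $xs$ with $x\in I$ in two ways:
\begin{equation}\label{eq:double}
\sum_{x\in I}f(x)=\sum_{x\in I}x\,\ell(N_H(x))=\sum_{s\in S}s\,\ell(N_H(s)\cap I)\le\sum_{s\in S}f(s).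
\end{equation}

To see what \eqref{eq:double} can give, suppose that $K$ is much larger than $n$. Then $f(j)\approx Kj$, and \eqref{eq:double} says roughly $\ell(I)\le\ell(S)$. Labels are distinct, so $|I|-|S|$ is largest when $I$ consists of the labels below a threshold $cn$ and $S$ of those above, where $c^2/2=(1-c^2)/2$. This gives $c=1/\sqrt2$ and $|I|-|S|\approx(2c-1)n=(\sqrt2-1)n$. The proof makes this rigorous with a multiplier $\mu\ge0$, which in this heuristic is fixed by $\mu f(cn)=1$. Let $\varepsilon=\frac15$ in general and $\varepsilon=0$ if $H$ is bipartite, so that $p\le\varepsilon|Z|$. (Had triangles been counted in $B$, we would need $\varepsilon=\frac13$.) By \eqref{eq:double},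
\[
\tau(G)\le|I|-|S|+p\le\sum_{x\in I}\bigl(1-\mu f(x)\bigr)+\sum_{s\in S}\bigl(\mu f(s)-1\bigr)+\sum_{z\in Z}\varepsilon .
\]
Put $\kappa=K/n\ge1$, $g(t)=t(\kappa-t)$ and $\mu_0=\mu n^2$, so that $\mu f(j)=\mu_0g(j/n)$. The sets $I,S,Z$ are disjoint subsets of $[n]$, so for every $\mu_0\ge0$
\begin{equation}\label{eq:master}
\tau(G)\le\sum_{j=1}^n\max\bigl(|1-\mu_0\,g(j/n)|,\varepsilon\bigr).
\end{equation}
To pass to integrals we use that a function $\varphi$ of total variation $\operatorname{Var}\varphi$ on $[0,1]$ satisfies
\begin{equation}\label{eq:riemann}
\sum_{j=1}^n\varphi(j/n)\le n\int_0^1\varphi(t)\,dt+\operatorname{Var}\varphi ,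
\end{equation}
because $\varphi(j/n)$ exceeds the mean of $\varphi$ on $[(j-1)/n,j/n]$ by at most the variation of $\varphi$ on that interval.

\subsection{Choice of the multiplier}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Since $g'(t)=\kappa-2t$, the function $g$ is increasing on $[0,1]$ if and only if $\kappa\ge2$.

\emph{Case $\kappa\ge2$.} Let $c\in(0,1)$ and $\mu_0=1/g(c)$, so that
\[
\mu_0\,g(t)=\frac tc\cdot\frac{\kappa-t}{\kappa-c}.
\]
For $t\le c$ the second factor is at least $1$ and $g(t)\le g(c)$, so $t/c\le\mu_0g(t)\le1$. For $t\ge c$ both inequalities reverse, so $1\le\mu_0g(t)\le t/c$. Thus $|1-\mu_0g(t)|\le|1-t/c|$ on $[0,1]$, a bound free of $\kappa$. The function $\varphi(t)=\max(|1-t/c|,\varepsilon)$ decreases from $1$ and then increases to a value below $1/c$, so $\operatorname{Var}\varphi\le1+1/c$. If $(1+\varepsilon)c\le1$, splitting $[0,1]$ at $(1-\varepsilon)c$ and $(1+\varepsilon)c$ gives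
\[
\int_0^1\varphi=\frac{1-\varepsilon^2}2c+2\varepsilon^2c+\Bigl(\frac1{2c}-1+\frac{1-\varepsilon^2}2c\Bigr)=(1+\varepsilon^2)c+\frac1{2c}-1 .
\]
Take the minimizer $c=1/\sqrt{2(1+\varepsilon^2)}$. It satisfies $(1+\varepsilon)c\le1$ because $(1+\varepsilon)^2\le2(1+\varepsilon^2)$, and it gives $\int_0^1\varphi=\sqrt{2(1+\varepsilon^2)}-1$. This is $\sqrt{52/25}-1=\frac{2\sqrt{13}}5-1$ for $\varepsilon=\frac15$ and $\sqrt2-1$ for $\varepsilon=0$. In both cases $1+1/c<3$, and \eqref{eq:master} and \eqref{eq:riemann} give the bounds.

\emph{Case $1\le\kappa\le2$.} Now $g$ need not be monotone, and the comparison with $t/c$ fails. Instead we choose $\mu_0$ to minimize the mean square of $u=1-\mu_0g$, which can be computed exactly. Let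
\[
a=\int_0^1g=\frac\kappa2-\frac13>0,\qquad b=\int_0^1g^2=\frac{\kappa^2}3-\frac\kappa2+\frac15,\qquad\mu_0=\frac ab .
\]
Then $\int_0^1u^2=1-2\mu_0a+\mu_0^2b=1-a^2/b$. Expanding,
\[
a^2-\frac56b=\Bigl(\frac14-\frac5{18}\Bigr)\kappa^2+\Bigl(\frac5{12}-\frac13\Bigr)\kappa+\frac19-\frac16=\frac{(\kappa-1)(2-\kappa)}{36}\ge0,
\]
so $\int_0^1u^2\le\frac16$; this is where $K\ge n$ is used. Put $\lambda=1/\sqrt6$ and $\varphi=(u^2+\lambda^2)/(2\lambda)$. Then $|u|\le\varphi$ by the inequality of arithmetic and geometric means, and $\varepsilon\le\frac15<\lambda/2\le\varphi$. So the summands in \eqref{eq:master} are at most $\varphi(j/n)$, and $\int_0^1\varphi\le(\frac16+\frac16)/(2\lambda)=\lambda$.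

It remains to bound $\operatorname{Var}\varphi$ independently of $\kappa$. The quantity $b$ increases with $\kappa$ for $\kappa\ge1$, so $b\ge\frac13-\frac12+\frac15=\frac1{30}$; with $a\le\frac23$ this gives $\mu_0\le20$. On $[0,1]$ we have $0\le g\le\kappa^2/4\le1$ and $|g'|\le2$. Hence $|u|\le19$, $|u'|\le40$, and $|\varphi'|=|uu'|/\lambda\le760\sqrt6$. By \eqref{eq:master} and \eqref{eq:riemann}, $\tau(G)\le n/\sqrt6+760\sqrt6$ for either value of $\varepsilon$. Since $1/\sqrt6<0.409<\sqrt2-1<\frac{2\sqrt{13}}5-1$, both bounds of the theorem hold in this case as well.
\end{proof}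

\begin{thebibliography}{1}
\bibitem{survey} \emph{A survey of distance magic graphs}, \texttt{https://core.ac.uk/download/151508455.pdf}.
\end{thebibliography}
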